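# Near-linear-time $(1+\varepsilon)$-approximation of optimal search trees on trees

## The approximation theorem and its terms

**Theorem 1.** There is a deterministic real-RAM algorithm that, given a tree $G$ on $n\ge 2$ vertices, weights $w\colon V(G)\to\mathbb{R}_{\ge0}$ and $\varepsilon\in(0,1]$, outputs a search tree on $G$ of cost at most $(1+\varepsilon)\,\mathrm{OPT}(G,w)$ in time
$$O(n\log n)+2^{O(\varepsilon^{-4})}\,n .$$

**Corollary 2.** (a) With $\varepsilon=1/2$ this is a $\tfrac32$-approximation in $O(n\log n)$ time. (b) With $1/\varepsilon=\max(1,\lfloor(\log_2\log_2 n)^{1/4}\rfloor)$ for $n\ge4$ it is a $(1+o(1))$-approximation in $O(n\,\mathrm{polylog}\,n)$ time.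

Let us unpack this. A *search tree* on $G$ is a rooted tree $T$ with vertex set $V(G)$, defined recursively: the root is some vertex $r$ of $G$, and the subtrees rooted at the children of $r$ are search trees on the connected components of $G-r$, one for each component. One may think of a hidden vertex $v$ that we locate by queries. We query $r$; either $r=v$, or we learn which component of $G-r$ contains $v$ and continue there. The number of queries spent on $v$ is $\mathrm{depth}_T(v)$, where the root has depth $1$. The *cost* of $T$ is
$$\mathrm{cost}(T)=\sum_{v}w(v)\,\mathrm{depth}_T(v),$$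
and $\mathrm{OPT}(G,w)$ is the minimum cost of a search tree on $G$. The problem $\mathrm{StOPT}(G,w)$ asks for a tree of minimum cost. An algorithm has approximation factor $c$ if it always outputs a search tree of cost at most $c$ times the minimum. In the real RAM model, arithmetic operations and comparisons on weights take unit time.

The question behind the theorem is posed as an open question in "Search trees on graphs": is there an algorithm for $\mathrm{StOPT}(G,w)$ with approximation factor less than $2$ that runs in time $O(n\,\mathrm{polylog}\,n)$? Corollary 2(a) answers it: yes.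

The dependence on $\varepsilon$ multiplies $n$, not $n\log n$. This is what makes (b) possible: there $\varepsilon^{-4}\le\log_2\log_2n$, so $2^{O(\varepsilon^{-4})}$ is polylogarithmic.

## Three vertices, stars, and the centroid rule

**A path on three vertices.** Let $G$ be the path $a-b-c$ with weights $1,\delta,1$, where $0<\delta<\frac12$. Up to symmetry there are three search trees: root $b$ with children $a,c$, of cost $2+\delta+2=4+\delta$; the chain $a,b,c$, of cost $1+2\delta+3=4+2\delta$; and the chain $a,c,b$, of cost $1+2+3\delta=3+3\delta$. Since $\delta<\frac12$, the last one is optimal. It queries the separating vertex $b$ last.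

The first thing to try is the greedy rule "query a weighted centroid", a vertex whose removal leaves components of at most half the weight. Here $b$ is the only centroid: removing $b$ leaves components of weight $1\le\frac{2+\delta}2$, while removing $a$ leaves a component of weight $1+\delta>\frac{2+\delta}2$. So the rule pays $4+\delta$ against $3+3\delta$, and the ratio tends to $\frac43$ as $\delta\to0$. The centroid rule therefore cannot give $1+\varepsilon$. We return to this path several times.

**Stars.** Let $G$ be a star with center $z$ and $L$ leaves. A search tree queries some leaves in a chain, then $z$, and then the remaining leaves are all children of $z$. Take $w(z)=0$ and leaf weights $2^{-1},2^{-2},\dots,2^{-L}$. If $j$ leaves come before $z$, it is best that they be the $j$ heaviest, in order. For $j<L$ the remaining leaves have depth $j+2$. Using $\sum_{i\le j}i2^{-i}=2-(j+2)2^{-j}$, the cost is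
$$2-(j+2)2^{-j}+(j+2)\bigl(2^{-j}-2^{-L}\bigr)=2-(j+2)2^{-L},$$
and for $j=L$ the cost is $\sum_{i\le L}i2^{-i}=2-(L+2)2^{-L}$, the same expression. So the optimum queries all leaves first. On the way the component still to be searched is $z$ together with fewer and fewer leaves, cut off from the rest of $G$ by $1,2,\dots,L$ edges. This picture will matter soon.

## Ancestors, tops and restrictions

This section collects the basic language. Write $T_x$ for the subtree of a search tree $T$ rooted at $x$, and $B_x=V(T_x)$. By definition every $B_x$ induces a connected subgraph. Write $x\le_T u$ if $x$ is an ancestor of $u$ in $T$ or equal to $u$, that is, $u\in B_x$; write $x<_Tu$ if moreover $x\ne u$. As $\mathrm{depth}_T(v)$ counts the $x$ with $x\le_Tv$,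
$$\mathrm{cost}(T)=\sum_x w(B_x)\ \ge\ w(V). \tag{1}$$
We identify a connected vertex set with the subtree it induces, and $\mathrm{path}(x,u)$ is the path in the underlying tree.

**Fact 3.** A rooted tree $T$ on $V(F)$ is a search tree on the tree $F$ if and only if the endpoints of every edge of $F$ are comparable in $T$ and every $B_x$ is connected in $F$.

*Proof.* Necessity is clear from the recursion: two vertices in different child subtrees lie in different components, so they are not adjacent. For sufficiency, take any $x$. The sets $B_y$, $y$ a child of $x$, partition $B_x\setminus\{x\}$; they are connected, and no edge joins two of them because its endpoints would be incomparable. So they are exactly the components of $B_x-x$. Also $B_{\mathrm{root}}=V(F)$. $\square$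

**Fact 4.** For a search tree $T$, every nonempty connected set $P$ contains a unique vertex $\mathrm{top}_T(P)$ with $\mathrm{top}_T(P)\le_Tu$ for all $u\in P$.

*Proof.* If the root of $T$ lies in $P$, it is the top. Otherwise $P$ lies in one component of $F-\mathrm{root}$, and we recurse. Two such vertices would be ancestors of each other, hence equal. $\square$

**Fact 5.** $x\le_Tu$ if and only if $x=\mathrm{top}_T(\mathrm{path}(x,u))$.

*Proof.* If $x\le_Tu$, then $x,u\in B_x$, so $\mathrm{path}(x,u)\subseteq B_x$ because $B_x$ is connected, and $x$ is the top. The converse is clear. $\square$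

**Definition (restriction).** For a nonempty connected $G'\subseteq G$, the search tree $T|_{G'}$ on $G'$ has root $x_0=\mathrm{top}_T(G')$, and below it the trees $T|_D$ for the components $D$ of $G'-x_0$.

For example, let $G$ be the path $a-b-c-d$ and let $T$ have root $c$ with children $a$ and $d$, and $b$ a child of $a$. Then $T|_{\{b,c,d\}}$ has root $c$ with children $b$ and $d$: the vertex $a$ has simply been skipped.

**Fact 6.** For $x,u\in G'$ we have $x\le_{T|_{G'}}u$ if and only if $x\le_Tu$.

*Proof.* Induct on $|G'|$. The vertex $x_0$ lies above everything in $G'$ in both trees. Two vertices in the same component of $G'-x_0$ are handled by induction. If $x,u$ lie in different components, they are incomparable in $T|_{G'}$. In $T$, the path between them contains $x_0$, which is its top and differs from $x$ and $u$; by Fact 5 they are incomparable in $T$ as well. $\square$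

A rooted tree is determined by its ancestor relation, so four consequences follow.

* The subtree of $T|_{G'}$ at $x$ has vertex set $B_x\cap G'$.
* $(T|_{G'})|_C=T|_C$ for connected $C\subseteq G'$.
* $\mathrm{depth}_{T|_C}(v)$ is the number of $x\in C$ with $x\le_Tv$.
* Every edge of $G'$ with exactly one endpoint in $B_x\cap G'$ is an edge of $G$ with exactly one endpoint in $B_x$.

## The recursion over connected sets, and trees with few boundary edges

By (1), the optimum satisfies the recursion $f(H)=w(H)+\min_{r\in H}\sum_{D}f(D)$, where $D$ runs over the components of $H-r$ and $H$ over connected sets. On a path the connected sets are intervals, and this is the usual quadratic-size table for binary search trees. On a star with $L$ leaves there are $2^L+L$ connected sets, and the table is exponential.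

The star also shows what to restrict. For a connected vertex set $H$ of a tree $F$, let $\partial_F(H)$ be the number of edges of $F$ with exactly one endpoint in $H$.

**Definition ($k$-cut).** A search tree on $F$ is *$k$-cut* if $\partial_F(B_x)\le k$ for all $x$.

The chain on the star above has subtree sets with boundaries $0,1,\dots,L$, so it is $L$-cut and not $(L-1)$-cut; "center first" is $1$-cut. If $T$ is $k$-cut in $G$, then by the last consequence of Fact 6 its restriction $T|_{G'}$ is $k$-cut in $G'$.

The next lemma says that we may assume few boundary edges at small loss. It uses the textbook fact that a tree $H$ with nonnegative vertex weights of total $M$ has a *weighted centroid* $y$, such that each component of $H-y$ has weight at most $M/2$. (While some component has weight more than $M/2$, step to the neighbor in it. No edge is ever traversed back, since both of its sides would then weigh more than $M/2$; so the walk stops.)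

**Lemma 7.** Let $q\ge2$ be an integer and $T$ a search tree on a tree $F$. There is a $2q$-cut search tree $\hat T$ on $F$ with $\mathrm{depth}_{\hat T}(v)\le(1+\frac1{q-1})\,\mathrm{depth}_T(v)$ for all $v$.

*Proof.* **Construction.** The purpose is to follow $T$ as long as the boundary is small, and to spend one extra query when it becomes large. Build $\hat T$ recursively on connected sets $H$ with $\partial H\le2q$, starting with $H=V(F)$, where $\partial H=0$.

If $\partial H<2q$, the root for $H$ is $\mathrm{top}_T(H)$ (*type 1*). A component $D$ of $H-\mathrm{root}$ has as boundary edges some boundary edges of $H$ and one edge to the root, so $\partial D\le\partial H+1\le2q$.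

If $\partial H=2q$, let each boundary edge put unit weight on its endpoint in $H$, and let the root be a weighted centroid $y$ (*type 2*). Each component $D$ of $H-y$ is incident to at most $q$ of the $2q$ boundary edges, so $\partial D\le q+1\le2q$.

**Depths.** Here we show that type-2 nodes are rare on each root-to-vertex path. Fix $v$ and look at the nodes $\le_{\hat T}v$. A type-1 node is $\mathrm{top}_T(H)$ for a set $H\ni v$, so it is $\le_Tv$; these nodes are distinct. So there are at most $\mathrm{depth}_T(v)$ of them. Along the path, $\partial$ starts at $0$, grows by at most $1$ at a type-1 node, equals $2q$ at a type-2 node, and is at most $q+1$ right after it. So at least $2q$ type-1 nodes precede the first type-2 node, and at least $q-1$ lie between consecutive ones. Hence the number of type-2 nodes is at most $\frac1{q-1}$ times the number of type-1 nodes, and the bound follows. $\square$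

If we run the recursion for $f$ only over connected sets with $\partial H\le k$, the table is polynomial: such a set is a component of $G$ minus its at most $k$ boundary edges, which leaves at most $(k+1)n^k$ sets. With $k=2q$ and Lemma 7 this gives a factor $1+\frac1{q-1}$ in time polynomial in $n$ for each fixed $q$. But this table has up to about $n^{k}$ entries with $k$ growing as the factor approaches $1$, and that is exactly where this approach stops short of near-linear time.

The way on is to run the table only on trees of bounded size. We cut $G$ at a weight threshold by a small set $S$ of vertices, find the best way to query $S$ *first*, and recurse into the light remaining pieces. There are three things to prove: that a small $S$ with good structure exists, that querying $S$ first costs little extra, and that the extra cost over all rounds is a small fraction of the optimum.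

## Skeletons at a weight threshold

**Lemma 8.** In a rooted tree with $d$ marked vertices, at most $\max(0,d-1)$ vertices have marked vertices in at least two of their child subtrees.

*Proof.* Call such vertices branching. Let $\mu(v)$ and $b(v)$ be the numbers of marked and branching vertices in the subtree of $v$. We show $b(v)\le\max(0,\mu(v)-1)$ bottom-up. Let $j$ be the number of children $c$ of $v$ with $\mu(c)>0$. The other children have $b(c)=0$, so $\sum_cb(c)\le\sum_c\mu(c)-j$. If $j\ge2$, then $v$ is branching and $b(v)\le\sum_c\mu(c)-j+1\le\mu(v)-1$. If $j=1$, then $v$ is not branching and $b(v)\le\sum_c\mu(c)-1\le\mu(v)-1$. If $j=0$, then $b(v)=0$. $\square$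

Let $G'$ be a tree with weights $w\ge0$ and let $0<\tau<w(G')$. Root $G'$ arbitrarily.

**Definition (skeleton).** Bottom-up, put $A_v=\{v\}\cup\bigcup\{A_c:c\text{ a child of }v,\ c\notin S_0\}$, and put $v\in S_0$ if and only if $w(A_v)>\tau$. The *skeleton* is
$$S=S_0\cup\{u:\text{at least two child subtrees of }u\text{ meet }S_0\}.$$
Let $\mathcal C$ be the set of components of $G'-S$, and for $C\in\mathcal C$ let $N(C)\subseteq S$ be the set of its neighbors.

In words: collect weight from below, and as soon as more than $\tau$ has accumulated at $v$, cut at $v$ and start afresh. The second part of $S$ adds the branching vertices.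

*Example: the path.* Take $a-b-c$ with weights $1,\delta,1$, rooted at $a$. For $\tau=\frac{2+\delta}2$: $w(A_c)=1\le\tau$; $w(A_b)=1+\delta>\tau$; then $A_a=\{a\}$ has weight $1\le\tau$. So $S=\{b\}$. For $\tau=\frac{2+\delta}4$, which lies in $(\delta,1)$: $c\in S_0$; $A_b=\{b\}$, so $b\notin S_0$; $w(A_a)=1+\delta>\tau$. So $S=\{a,c\}$ and $\mathcal C=\{\{b\}\}$.

*Example: why branching vertices.* Take a star rooted at its center $z$ with $w(z)=0$ and three leaves of weight $1$, and let $\tau=\frac12$. Then $S_0$ is the set of leaves, and the component $\{z\}$ of $G'-S_0$ has three neighbors. Adding the branching vertex $z$ repairs this.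

**Lemma 9.** (a) Each $A_v$ is connected and contained in the subtree of $v$; the sets $A_s$, $s\in S_0$, are pairwise disjoint. (b) $1\le|S_0|<w(G')/\tau$ and $|S|\le2|S_0|-1$. (c) $w(C)\le\tau$ and $1\le|N(C)|\le2$ for every $C\in\mathcal C$.

*Proof.* (a) $A_v$ consists of $v$ and those descendants $u$ of $v$ for which the path from $u$ up to, but excluding, $v$ contains no vertex of $S_0$. So $A_v$ is connected and lies in the subtree of $v$. If $u\in A_s$ with $s\in S_0$, then $s$ is the lowest $S_0$-vertex among $u$ and its ancestors, so $s$ is determined by $u$.

(b) If $S_0=\emptyset$, then $A_{\mathrm{root}}=V(G')$ and $w(G')\le\tau$, a contradiction. The $|S_0|$ disjoint sets $A_s$ have weight more than $\tau$ each, so $|S_0|\tau<w(G')$. By Lemma 8, with $S_0$ marked, $|S|\le|S_0|+|S_0|-1$.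

(c) *Weight.* A component of $G'-S_0$ with top vertex $c$ equals $A_c$ by the description in (a), and $c\notin S_0$, so its weight is at most $\tau$. Each $C\in\mathcal C$ lies in such a component.

*Neighbors.* As $S\neq\emptyset$ and $G'$ is connected, $N(C)\ne\emptyset$. We first note that $S$ is closed under lowest common ancestors (LCAs): the subtree of every vertex of $S$ meets $S_0$, so the LCA of two incomparable vertices of $S$ has two child subtrees meeting $S_0$. Now at most one neighbor of $C$ is above $C$ (the parent of its top vertex). Suppose there were two neighbors $s_1\ne s_2$ below $C$, with parents $p_1,p_2\in C$. They are incomparable: if $s_1$ were an ancestor of $s_2$, then $p_2$ would lie in the subtree of $s_1$ and $p_1$ outside, so the path from $p_2$ to $p_1$, which lies in $C$, would contain $s_1\notin C$; the other case is symmetric. Hence the path from $s_1$ to $s_2$ is $s_1,p_1,\dots,p_2,s_2$, and the LCA is an interior vertex, so it lies on the $p_1$–$p_2$ path and in $C$. But the LCA is in $S$, a contradiction. So there is at most one neighbor above and at most one below. $\square$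

**Definition (skeleton tree).** $G_S$ is the graph on $S$ in which $s,s'$ are adjacent if and only if they are adjacent in $G'$ or $N(C)=\{s,s'\}$ for some $C\in\mathcal C$.

Equivalently, delete every $C$ with one neighbor and replace every $C$ with $N(C)=\{s,s'\}$ by an edge $ss'$. Since $G'$ has no cycles, $C$ is joined to each of its neighbors by exactly one edge, and distinct sets $C$ are not adjacent. So contracting each $C$ to a point gives a tree in which these points have degree $1$ or $2$; deleting the former and suppressing the latter leaves a tree. Thus $G_S$ is a tree.

For an edge $e=ss'$ of $G_S$ let $P_e$ be the $s$–$s'$ path in $G'$. Its interior is empty or lies in one component $C_e$ with $N(C_e)=\{s,s'\}$, and distinct edges have distinct $C_e$. Consecutive $S$-vertices on a path of $G'$ are adjacent in $G_S$. So for $s,u\in S$ the $G_S$-path from $s$ to $u$ consists of the $S$-vertices of the $G'$-path, and the $G'$-path is the union of the $P_f$ over the edges $f$ of the $G_S$-path.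

## Querying the skeleton first

Let $R$ be a search tree on $G_S$, and for each $C\in\mathcal C$ let $T_C$ be a search tree on $C$. The vertices of $N(C)$ are comparable in $R$, being equal or adjacent in $G_S$; let $u_C$ be the deeper one. The *combination* $T^*$ is $R$ with the root of each $T_C$ made a child of $u_C$.

**Lemma 10.** $T^*$ is a search tree on $G'$ of cost $\mathrm{top}(R)+\sum_{C}\mathrm{cost}(T_C)$, where
$$\mathrm{top}(R)=\sum_{s\in S}w(s)\,\mathrm{depth}_R(s)+\sum_{C\in\mathcal C}w(C)\max_{s\in N(C)}\mathrm{depth}_R(s). \tag{2}$$

*Proof.* We check the two conditions of Fact 3.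

*Edges.* An edge inside $C$ has comparable endpoints by $T_C$. An edge inside $S$ is an edge of $G_S$ and has comparable endpoints by $R$. For an edge from $s\in S$ to $C$ we have $s\in N(C)$, so $s\le_Ru_C$, and $u_C$ is an ancestor of all of $C$.

*Subtree sets.* At vertices of $C$ they are those of $T_C$. At $s\in S$ with $R$-subtree set $Q_s$, the set is $Q_s\cup\bigcup\{C:u_C\in Q_s\}$. Now $Q_s$ is connected in $G_S$. For each $G_S$-edge $e$ inside $Q_s$ whose path $P_e$ has nonempty interior, $u_{C_e}\in N(C_e)\subseteq Q_s$, so $C_e$, and with it $P_e$, belongs to the set. Thus all of $Q_s$ lies in one component of the set. Each $C$ with $u_C\in Q_s$ is connected and adjacent to $u_C$. So the set is connected.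

*Cost.* A vertex $v\in C$ has depth $\mathrm{depth}_R(u_C)+\mathrm{depth}_{T_C}(v)$, and $\mathrm{depth}_R(u_C)=\max_{s\in N(C)}\mathrm{depth}_R(s)$. $\square$

On the path with weights $1,\delta,1$: for $S=\{a,c\}$ and $R$ with root $a$, $\mathrm{top}(R)=1+2+2\delta$, and with the cost $\delta$ of the single vertex $b$ the total is $3+3\delta$, the optimum. For $S=\{b\}$ we get $4+\delta$.

## Rounding a search tree so that the skeleton comes first

Let $T'$ be a $k$-cut search tree on $G'$. We want a search tree $R$ on $G_S$ such that "$R$ first, then $T'|_C$ in each piece" costs little more than $T'$.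

The natural attempt is to keep the $S$-vertices in the order of $T'$: list $V(G')$ with ancestors first, and let the root of each component of $G_S$ be the first vertex of the list in it. *This fails when $T'$ separates $S$-vertices by a vertex outside $S$.* Take the path $s_1-s_2-\dots-s_j-b-u$ with $S=\{s_1,\dots,s_j,u\}$ (for instance $w(b)\le\tau$ and all other weights more than $\tau$, rooted at $s_1$). Let $T'$ have root $b$, with child $u$ on one side and the chain $s_1,s_2,\dots,s_j$ on the other. The list $b,s_1,\dots,s_j,u$ has ancestors first, and it produces for $R$ the chain $s_1,\dots,s_j,u$. So $u$, of depth $2$ in $T'$, has depth $j+1$ in $R$. The separating vertex $b$ is gone, and nothing in $R$ does its work.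

The remedy is to let one of the two $S$-vertices next to $b$, say $s_j$, take over the place of $b$ in the list. Then $s_j$ becomes the root of $R$ and $u$ has depth $2$ again. If $u$ takes the place, $u$ becomes the root and $s_i$ has depth $i+1$, its depth in $T'$. The proof does this for every edge of $G_S$ at once.

**Lemma 11 (rounding).** Let $G',w,\tau,S,\mathcal C$ be as above and let $T'$ be a $k$-cut search tree on $G'$ with subtree sets $B_x$. There is a search tree $R$ on $G_S$ with
$$\mathrm{top}(R)+\sum_{C\in\mathcal C}\mathrm{cost}(T'|_C)\ \le\ \mathrm{cost}(T')+(k+1)(2k+3)\,\tau\cdot\#\{x\in G':w(B_x)>\tau\}.$$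

The proof takes Steps 1 to 5; Step 5 fills the next section.

**Step 1: assigning places, and the definition of $R$.** The purpose is to give each $s\in S$ a place $t(s)$ in $T'$ so that every separating vertex is taken over by someone. For an edge $e$ of $G_S$ let $x_e=\mathrm{top}_{T'}(P_e)$. If $x_e\notin S$, then $x_e$ is interior to $P_e$, so $x_e\in C_e$; choose an endpoint $\sigma(e)$ of $e$ arbitrarily. For $s\in S$ let
$$A(s)=\{s\}\cup\{x_e:x_e\notin S,\ \sigma(e)=s\}.$$
Every $x_e\in A(s)$ satisfies $x_e\le_{T'}s$, because $s\in P_e$. So the elements of $A(s)$ form a chain in $T'$; let $t(s)$ be the topmost. Then: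

1. $t(s)\le_{T'}s$ for all $s\in S$.
2. $t$ is injective. Let $t(s)=t(s')$. If this vertex is in $S$, it equals both $s$ and $s'$, since $s$ is the only element of $A(s)$ in $S$. Otherwise it is $x_e$ for some edge $e$, and $e$ is determined by it because $x_e\in C_e$ and the $C_f$ are distinct; so $s=\sigma(e)=s'$.
3. Every edge $e$ of $G_S$ has an endpoint $c$ with $t(c)\le_{T'}x_e$. If $x_e\in S$, it is an endpoint of $e$, as the interior of $P_e$ avoids $S$, and $c=x_e$ works by property 1. If $x_e\notin S$, take $c=\sigma(e)$; then $x_e\in A(c)$.

Fix a linear order $\prec$ of $V(G')$ in which $T'$-ancestors come first, and order $S$ by the position of $t(\cdot)$ under $\prec$. By property 2 this is a linear order of $S$. Let $R$ be the search tree on $G_S$ obtained by recursively taking the first vertex of the current component as root. If $s\le_Ru$, then $s$ was the first vertex of a connected set containing $u$, so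
$$s\text{ is the first vertex on the }G_S\text{-path from }s\text{ to }u. \tag{3}$$

**Step 2: ancestors in $R$ come from ancestors in $T'$.** This step is the heart of the rounding. It makes the places $t(s)$ pay for the ancestors in $R$.

**Claim 12.** If $s\le_Ru$, then $t(s)\le_{T'}u$.

*Proof.* Let $x=t(s)$, let $\Pi$ be the $G_S$-path and $\bar\Pi$ the $G'$-path from $s$ to $u$, and let $y=\mathrm{top}_{T'}(\mathrm{path}(x,u))$. By Fact 5 it suffices to show $y=x$. Suppose $y\neq x$. Then $y<_{T'}x$, so $y\prec x$.

We first show $y\in\bar\Pi$. Either $x=s$, and then $\mathrm{path}(x,u)=\bar\Pi$. Or $x=x_e$ is an interior vertex of $P_e$ for an edge $e=ss'$ of $G_S$, and then $\mathrm{path}(x,u)\subseteq P_e\cup\bar\Pi$; moreover $y\notin P_e$, because $x$ is the top of $P_e$, so $y\in P_e$ would give $x\le_{T'}y$. In both cases $y\in\bar\Pi$.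

*Case $y\in S$.* Then $y\in\Pi$, and $t(y)\le_{T'}y<_{T'}x=t(s)$ by property 1. So $y$ comes before $s$ on $\Pi$, contradicting (3).

*Case $y\notin S$.* Then $y$ is interior to $P_f$ for an edge $f$ of $\Pi$, and if $x=x_e$ then $f\ne e$ because $y\notin P_e$. We claim $P_f\subseteq\mathrm{path}(x,u)$.

* If $x=s$, this is clear, as $\mathrm{path}(x,u)=\bar\Pi$.
* If $x=x_e$ and $e\notin\Pi$: then $s'\notin\Pi$, because the part of the tree path $\Pi$ from $s$ to $s'$ would be the edge $e$. Also $\bar\Pi$ avoids the interior of $P_e$, since it is the union of the $P_g$, $g\in\Pi$, with $C_g\neq C_e$. So $P_e\cap\bar\Pi=\{s\}$, and $\mathrm{path}(x,u)$ runs along $P_e$ to $s$ and then along all of $\bar\Pi\supseteq P_f$.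
* If $x=x_e$ and $e\in\Pi$: then $e$ is the first edge of $\Pi$, so $\mathrm{path}(x,u)\supseteq\mathrm{path}(s',u)$, and this contains $P_f$ because $f\neq e$.

So $y\in P_f\subseteq\mathrm{path}(x,u)$, hence $y=\mathrm{top}_{T'}(P_f)=x_f$. By property 3 an endpoint $c$ of $f$ has $t(c)\le_{T'}y<_{T'}t(s)$. As $c\in\Pi$, this contradicts (3). $\square$

**Step 3: comparing the costs.** The purpose is to isolate the loss. For $u\in S$, Claim 12 and property 2 say that $s\mapsto t(s)$ maps the ancestors-or-equal of $u$ in $R$ injectively to those in $T'$, so $\mathrm{depth}_R(u)\le\mathrm{depth}_{T'}(u)$. The skeleton vertices lose nothing.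

For $C\in\mathcal C$ let $\mathrm{Anc}(C)=\{s:s\le_Ru_C\}$, so $|\mathrm{Anc}(C)|=\max_{s\in N(C)}\mathrm{depth}_R(s)$. For $v\in C$ let $\mathrm{out}(v)$ be the number of $T'$-ancestors of $v$ outside $C$. By the third consequence of Fact 6, $\mathrm{depth}_{T'}(v)=\mathrm{depth}_{T'|_C}(v)+\mathrm{out}(v)$. Call a pair $(s,C)$ with $s\in\mathrm{Anc}(C)$ *bad* if $t(s)\in C$ or $C\not\subseteq B_{t(s)}$. If it is not bad, then $t(s)$ is a $T'$-ancestor, outside $C$, of every $v\in C$. By injectivity,
$$|\mathrm{Anc}(C)|\le\mathrm{out}(v)+\#\{s:(s,C)\text{ bad}\}\qquad\text{for every }v\in C.$$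
Multiply by $w(v)$ and sum over $v\in C$ and over $C$. With (2) and the bound for $S$,
$$\mathrm{top}(R)+\sum_C\mathrm{cost}(T'|_C)\le\mathrm{cost}(T')+\sum_{(s,C)\text{ bad}}w(C). \tag{4}$$

**Step 4: each $s$ is in at most $k+1$ bad pairs.** Here the $k$-cut property enters. Let $x=t(s)$. At most one $C$ contains $x$. For any other bad $(s,C)$ there is a vertex $v\in C\setminus B_x$, while $u_C\in B_x$ by Claim 12. As $C\cup\{u_C\}$ is connected, some edge inside it has exactly one endpoint in $B_x$. This edge has an endpoint in $C$ and its other endpoint in $C\cup S$, so distinct $C$ give distinct edges. There are at most $\partial_{G'}(B_x)\le k$ of them. Since $w(C)\le\tau$, the loss in (4) is at most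
$$(k+1)\,\tau\,|S|. \tag{5}$$

## Counting the skeleton by heavy subtrees of the search tree

What is left is to bound $\tau|S|$. The bound at hand is $|S|<2w(G')/\tau$ from Lemma 9, which turns (5) into a loss below $2(k+1)\,w(G')$. This is useless for us. We intend to split $G$ itself first, at one of many possible thresholds, and this estimate allows a loss of up to $2(k+1)\,w(G)$ at the first split *whichever* threshold is chosen, while about the optimum we only know that it is at least $w(G)$. We need a bound that compares $|S|$ with $T'$. The reason one exists is that a light connected set meets the skeleton only if edges leave it downwards.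

**Lemma 13.** Let $H\subseteq G'$ be nonempty and connected with $w(H)\le\tau$, and let $d(H)$ be the number of edges $pc$ of the rooted tree $G'$ ($p$ the parent of $c$) with $p\in H$, $c\notin H$. Then $|S\cap H|\le2d(H)$.

*Proof.* Let $s\in S_0\cap H$. As $w(A_s)>\tau\ge w(H)$, there is $a\in A_s\setminus H$. The downward path from $s$ to $a$ lies in $A_s$ and leaves $H$ by an edge counted in $d(H)$. Both endpoints of this edge are in $A_s$, and the $A_s$ are disjoint, so distinct $s$ give distinct edges. Hence $|S_0\cap H|\le d(H)$, and below every $s\in S_0\cap H$ there is a counted edge.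

Now let $u\in(S\setminus S_0)\cap H$. At least two child subtrees of $u$ contain some $a\in S_0$. If $a\notin H$, the downward path from $u$ to $a$ contains a counted edge, whose lower endpoint lies in this child subtree. If $a\in H$, a counted edge lies below $a$ by the previous paragraph. So at least two child subtrees of $u$ contain lower endpoints of counted edges. There are $d(H)$ lower endpoints, one for each edge, so by Lemma 8 at most $\max(0,d(H)-1)$ vertices $u$ have this property. Together, $|S\cap H|\le2d(H)$. $\square$

**Step 5: $|S|\le(2k+3)\cdot\#\{x:w(B_x)>\tau\}$.** This completes the proof of Lemma 11, by (5). Call $x$ *big* if $w(B_x)>\tau$ and *small* otherwise. The root of $T'$ is big since $w(G')>\tau$, and ancestors of big vertices are big. So each small $s\in S$ lies in $B_z$ for a small child $z$ of a big vertex $x$. By Lemma 13, $|S\cap B_z|\le2d(B_z)$.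

Fix a big $x$. The sets $B_z$, $z$ a child of $x$ in $T'$, are the components of $B_x-x$. Let $pc$ be an edge counted in $d(B_z)$. Since $c$ cannot lie in another component of $B_x-x$, either $c=x$, and then $p$ is the parent of $x$ in the rooted tree $G'$, which happens for at most one edge over all $z$; or $c\notin B_x$, and then $pc$ is a boundary edge of $B_x$, counted only for the $z$ with $p\in B_z$. Hence $\sum_zd(B_z)\le1+k$. Therefore
$$|S|\le\#\{\text{big }x\}+\sum_{x\text{ big}}2(k+1)=(2k+3)\cdot\#\{\text{big }x\}.$$
With (5), Lemma 11 is proved. $\square$

## One threshold can be unlucky, the sum over all thresholds is not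

On the path with weights $1,\delta,1$, the threshold $\frac W2$ with $W=2+\delta$ forces $b$ first and costs $4+\delta$, as the centroid rule does. The threshold $\frac W4$ leads to the optimum $3+3\delta$. So a fixed threshold can lose a constant factor, and no analysis will help. But consider the loss in Lemma 11 for a fixed tree $T$ and all thresholds $\tau_i=W2^{-i}$ together. A vertex $x$ contributes $\tau_i$ for each $i$ with $\tau_i<w(B_x)$, a geometric series with sum at most $2w(B_x)$; and $\sum_xw(B_x)=\mathrm{cost}(T)$. So the loss over *all* thresholds is at most $2(k+1)(2k+3)\,\mathrm{cost}(T)$. If we use only every $m$-th threshold and try all $m$ shifts, the best shift loses at most a $\frac1m$ fraction of this. The price is that a piece may weigh $2^m$ times the threshold, so the skeleton has up to $2^{m+1}$ vertices, a bounded number.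

One more preparation is needed: the number of rounds must be $O(\log n)$ over $m$, so no vertex should be too light. We raise all weights slightly. That this is harmless follows from a second depth lemma.

**Lemma 14.** Let $p\ge1$ be an integer and $\ell=\lfloor\log_2n\rfloor$. For every search tree $T$ on $G$ there is a search tree $\hat T$ on $G$ with $\mathrm{depth}_{\hat T}(v)\le(1+\frac1p)\,\mathrm{depth}_T(v)$ and $\mathrm{depth}_{\hat T}(v)\le(p+1)\ell+1$ for all $v$.

*Proof.* On every root-to-leaf path, repeat: $p$ times take $\mathrm{top}_T(H)$ of the current component $H$, then once a centroid of $H$ for unit weights. As in Lemma 7, the nodes $\mathrm{top}_T(H)$ on the path to $v$ are distinct and $\le_Tv$, so there are at most $\mathrm{depth}_T(v)$ of them; $p$ of them precede each centroid node, in disjoint groups, which gives the first bound. After $(p+1)\ell$ nodes on a path, $\ell$ centroids have been taken, so the remaining component has at most $n/2^\ell<2$ vertices. $\square$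

**The algorithm.** If $w\equiv0$, output any search tree, for instance $G$ itself rooted anywhere. Otherwise let $W_0=w(V)>0$ and
$$E=\lceil8/\varepsilon\rceil,\quad\eta=\tfrac1E,\quad p=E,\quad q=E+1,\quad k=2q,\quad m=2E(k+1)(2k+3),\quad\ell=\lfloor\log_2n\rfloor.$$

1. *Smoothing.* Put $w'(v)=w(v)+\dfrac{\eta W_0}{n((p+1)\ell+1)}$ and $W=w'(V)\le(1+\eta)W_0$. From now on weights are $w'$.
2. *Shifts.* Let $\tau_i=W2^{-i}$. For each $r\in\{1,\dots,m\}$ run $\mathrm{Solve}(G,r)$. Output the tree of smallest $w'$-cost among the $m$ results.

$\mathrm{Solve}(G',i)$ works as follows. If $w'(G')\le\tau_i$, it returns the single vertex if $|G'|=1$, and $\mathrm{Solve}(G',i+m)$ otherwise. If $w'(G')>\tau_i$ (a *splitting* call), it computes $S,\mathcal C,G_S$ for $\tau=\tau_i$, then a search tree $R^*$ on $G_S$ minimizing $\mathrm{top}(R)$ among all $k$-cut search trees $R$ on $G_S$, and returns the combination of $R^*$ with the trees $\mathrm{Solve}(C,i+m)$, $C\in\mathcal C$.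

A $k$-cut search tree on $G_S$ exists by Lemma 7. By Lemma 10, whatever $\mathrm{Solve}$ returns is a search tree on $G'$.

**Size of the skeletons.** In every call, $w'(G')\le2^m\tau_i$: initially $W=2^r\tau_r\le2^m\tau_r$, and a later call with index $i$ is on a tree of weight at most $\tau_{i-m}=2^m\tau_i$ (by the test, or by Lemma 9(c)). So in a splitting call, Lemma 9(b) gives $|S|<2|S_0|<2^{m+1}$.

**Number of levels.** Let $\beta=\dfrac{\eta}{(1+\eta)\,n\,((p+1)\ell+1)}$. Every vertex has $w'(v)\ge\frac{\eta W_0}{n((p+1)\ell+1)}\ge\beta W$. If $\tau_i<\beta W$, then a call with index $i$ is splitting and $w'(A_v)\ge w'(v)>\tau_i$ for every $v$, so every vertex is in $S_0$, $\mathcal C=\emptyset$, and the recursion ends. The condition is $i>\log_2(1/\beta)$, and indices grow by $m$ per level, so each shift has at most $\log_2(1/\beta)/m+3$ levels.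

## The approximation guarantee

**Step 1: a good comparison tree.** We fix a tree that is used only in the analysis. Apply Lemma 14 to an optimal tree for $w$. The result has $w$-cost at most $(1+\frac1p)\mathrm{OPT}(G,w)$ and all depths at most $(p+1)\ell+1$, so smoothing adds at most $\eta W_0$ to its cost. Since $\frac1p=\eta$ and $W_0\le\mathrm{OPT}(G,w)$ by (1),
$$\mathrm{OPT}(G,w')\le(1+\eta)\,\mathrm{OPT}(G,w)+\eta W_0\le(1+2\eta)\,\mathrm{OPT}(G,w).$$
By Lemma 7 with $q-1=E$ there is a $k$-cut search tree $T$ on $G$ with $\mathrm{cost}_{w'}(T)\le(1+\eta)\,\mathrm{OPT}(G,w')$. Fix it, and let $B_x=V(T_x)$. All costs below are with respect to $w'$ unless stated otherwise.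

**Step 2: the cost of one run.** We bound the output of $\mathrm{Solve}$ by the accumulated rounding losses. For a splitting call put
$$\lambda(G',i)=(k+1)(2k+3)\,\tau_i\cdot\#\{x\in G':w'(B_x\cap G')>\tau_i\},$$
and put $\lambda(G',i)=0$ for other calls. Let $\Lambda(G',i)$ be the sum of $\lambda$ over the call and all calls in its recursion.

**Claim 15.** $\mathrm{Solve}(G',i)$ returns a tree of cost at most $(1+\eta)\bigl(\mathrm{cost}(T|_{G'})+\Lambda(G',i)\bigr)$.

*Proof.* We use induction on the recursion. If the call is not splitting, it returns a single vertex, whose tree is $T|_{G'}$, or it passes to $\mathrm{Solve}(G',i+m)$, and $\Lambda(G',i)=\Lambda(G',i+m)$.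

For a splitting call apply Lemma 11 with the weights $w'$ to $T'=T|_{G'}$. It is $k$-cut, has subtree sets $B_x\cap G'$, and satisfies $T'|_C=T|_C$. This yields $R$ with
$$\mathrm{top}(R)+\sum_C\mathrm{cost}(T|_C)\le\mathrm{cost}(T|_{G'})+\lambda(G',i).$$
By Lemma 7 on $G_S$ there is a $k$-cut search tree $\hat R$ on $G_S$ with all depths at most $1+\eta$ times those in $R$. By (2), $\mathrm{top}(R^*)\le\mathrm{top}(\hat R)\le(1+\eta)\,\mathrm{top}(R)$. With Lemma 10 and the induction hypothesis, the returned cost is at most
$$(1+\eta)\Bigl(\mathrm{top}(R)+\sum_C\mathrm{cost}(T|_C)+\sum_C\Lambda(C,i+m)\Bigr)\le(1+\eta)\bigl(\mathrm{cost}(T|_{G'})+\Lambda(G',i)\bigr).\qquad\square$$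

The factor $1+\eta$ does not compound over the levels: it is applied to $\mathrm{top}(R)$ once per level, and the pieces carry their own factor already.

**Step 3: averaging over the shifts.** This step shows that some shift has a small total loss. An index $i\ge1$ is used only by the shift $r\equiv i\pmod m$, and the calls with index $i$ are on vertex-disjoint trees. So for each vertex $x$ and index $i$, $x$ is counted in at most one $\lambda(\cdot,i)$, and only if $\tau_i<w'(B_x\cap G')\le w'(B_x)$. The $\tau_i$ form a geometric sequence with ratio $\frac12$, so those below $w'(B_x)$ sum to at most $2w'(B_x)$. With (1),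
$$\sum_{r=1}^m\Lambda(G,r)\le(k+1)(2k+3)\sum_x\sum_{i:\,\tau_i<w'(B_x)}\tau_i\le2(k+1)(2k+3)\sum_xw'(B_x)=2(k+1)(2k+3)\,\mathrm{cost}(T).$$
Hence some $r$ has $\Lambda(G,r)\le\frac{2(k+1)(2k+3)}m\,\mathrm{cost}(T)=\eta\,\mathrm{cost}(T)$.

**Step 4: collecting the factors.** By Claim 15 for this $r$, the output has $w'$-cost at most $(1+\eta)^2\mathrm{cost}(T)$. Since $w\le w'$, its $w$-cost is at most
$$(1+\eta)^2\mathrm{cost}(T)\le(1+\eta)^3\,\mathrm{OPT}(G,w')\le(1+\eta)^3(1+2\eta)\,\mathrm{OPT}(G,w)\le e^{5\eta}\,\mathrm{OPT}(G,w)\le e^{5\varepsilon/8}\,\mathrm{OPT}(G,w),$$
using $1+x\le e^x$ and $\eta\le\varepsilon/8$. By convexity of the exponential, for $\varepsilon\in[0,1]$ we have $e^{5\varepsilon/8}\le1+\varepsilon(e^{5/8}-1)\le1+\varepsilon$, because $e^{5/8}<2$. So the factor is at most $1+\varepsilon$.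

## Running time

**Step 1: computing $R^*$.** We need an exact minimum over $k$-cut trees on $G_S$, and we use the table over connected sets, now on a tree of bounded size. Write $N=|S|<2^{m+1}$. For connected $Q\subseteq S$ let
$$\hat w(Q)=w'(Q)+\sum\{w'(C):N(C)\cap Q\neq\emptyset\}.$$
For a search tree $R$ on $G_S$ with subtree sets $Q_r$ we have $\mathrm{top}(R)=\sum_{r\in S}\hat w(Q_r)$. Indeed, the terms $w'(Q_r)$ sum to the first sum in (2) as in (1). And $N(C)\cap Q_r\ne\emptyset$ if and only if $r\le_Rs$ for some $s\in N(C)$, if and only if $r\le_Ru_C$; so $w'(C)$ is counted $\mathrm{depth}_R(u_C)$ times, as in (2). Therefore the recursion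
$$f(Q)=\hat w(Q)+\min_{r\in Q}\ \sum_{D\text{ component of }Q-r}f(D)$$
over connected $Q$ with $\partial_{G_S}(Q)\le k$, in order of increasing $|Q|$ and with value $\infty$ for all other sets, finds $R^*$ at $Q=S$.

* *Weights.* In $O(|G'|)$ time compute for each $s\in S$ the sum $g(s)$ of $w'(C)$ over all $C$ with $N(C)=\{s\}$, and for each edge $e$ of $G_S$ the weight $g(e)=w'(C_e)$, or $0$ if $P_e$ has no interior. Then $\hat w(Q)=\sum_{s\in Q}(w'(s)+g(s))+\sum_{e\text{ meets }Q}g(e)$ takes time $O(N)$.
* *Admissible sets.* Each admissible $Q$ is a component of $G_S-F$, where $F$ is its set of at most $k$ boundary edges. As $G_S$ has $N-1$ edges, there are at most $N^k$ edge sets of size at most $k$ (each is the image of a $k$-tuple whose entries are edges or "none"). Each leaves at most $k+1$ components. So we obtain a list of at most $(k+1)N^k$ sets that contains all admissible $Q$.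
* *Lookup.* Store the sets as $0/1$-vectors of length $N$, sort them lexicographically, remove duplicates and the sets with $\partial>k$, and find each $D$ by binary search; a $D$ not on the list has value $\infty$.

The time is $(kN)^{O(1)}N^k=2^{O(mk)}$, plus $O(|G'|)$.

**Step 2: the rest of a call takes $O(|G'|)$ time.** Root $G'$ and compute $w'(A_v)$ and $S_0$ in postorder. The same traversal finds for each vertex how many of its child subtrees meet $S_0$, hence $S$. One traversal of $G'-S$ finds the components $C$, their weights and adjacency lists and the sets $N(C)$ of at most two vertices, hence $G_S$. Once $R^*$ and its depths are known, each $u_C$ is found in constant time, and the combination is made by setting parent pointers. The threshold $\tau_{i+m}$ comes from $\tau_i$ by one multiplication with $2^{-m}$, which is computed once.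

**Step 3: summing up.** The trees on one level are disjoint, so a level costs $O(n)$ apart from the tables. Over all shifts this is
$$O\Bigl(m\cdot n\Bigl(\frac{\log_2(1/\beta)}m+3\Bigr)\Bigr)=O(n\log(1/\beta)+nm),\qquad\log(1/\beta)=O\bigl(\log n+\log\tfrac1\varepsilon\bigr)$$
(for the last bound recall that $p=E=O(1/\varepsilon)$ and $\ell\le\log_2n$). The factor $m$ from the number of shifts has cancelled against the spacing of the thresholds. Each splitting call removes $|S|\ge1$ vertices, so there are at most $n$ splitting calls per shift, and the tables cost at most $m\cdot n\cdot2^{O(mk)}$ in total. Evaluating the $m$ output trees takes $O(nm)$. The parameters are found with $O(1/\varepsilon)$ comparisons for $E$ and $O(\log n)$ operations for $\ell$. Since $k=O(1/\varepsilon)$ and $m=O(1/\varepsilon^3)$, we have $mk=O(\varepsilon^{-4})$, and the total is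
$$O(n\log n)+2^{O(\varepsilon^{-4})}\,n .$$
Only additions, multiplications, divisions and comparisons of reals are used, and nothing is random. This proves Theorem 1. $\blacksquare$

**Step 4: the corollary.** For (a), put $\varepsilon=\frac12$; then $2^{O(\varepsilon^{-4})}$ is a constant. For (b), $\varepsilon^{-4}\le\log_2\log_2n$ for $n\ge4$, so $2^{O(\varepsilon^{-4})}=2^{O(\log\log n)}=\mathrm{polylog}\,n$, while $\varepsilon\to0$ as $n\to\infty$. The value $1/\varepsilon$ is the largest integer $j\ge1$ with $2^{2^{j^4}}\le n$, which is found by repeatedly squaring $2$ until $n$ is exceeded. $\blacksquare$
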